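# Canonical number systems in which $-1$ has a representative with prescribed leading coefficient

## 1. A polynomial with a short head and a long geometric tail

Take a rational polynomial $A$ with $A(0)=1$, a small rational $\eta>0$, a rational $\lambda<1$ close to $1$, a large integer $L>\deg A$, and a large common denominator $p_0$ of the coefficients of $A$ and of $\eta\lambda,\dots,\eta\lambda^L$. Form
$$P=p_0\Big(A+\sum_{m=1}^{L}\eta\lambda^mX^m+\frac1{p_0}X^{L+1}\Big).\tag{1}$$
This is a monic integer polynomial of degree $L+1$ with constant term $p_0$. For instance $A=1$, $\eta=\frac12$, $\lambda=\frac45$, $L=2$, $p_0=25$ gives $P=25+10X+8X^2+X^3$; the parameters used later are far more extreme, but the shape is the same.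

Read $P/p_0$ as a filter acting on integer sequences $\zeta$. The *head* $A$ sees only the last few terms. The *tail* returns a weighted sum $\omega_n\approx\sum_{m\ge1}\eta\lambda^m\zeta_{n-m}$ of the whole past, and up to a tiny truncation error
$$\omega_{n+1}=\lambda(\omega_n+\eta\zeta_n).$$
So $\omega$ is a reservoir: each unit of $\zeta$ pours in about $\eta$, and a proportion $1-\lambda$ leaks out at every step. The whole proof consists in choosing a good head and watching this reservoir.

Here is what the construction is for. Let $\mathbb N=\{0,1,2,\dots\}$.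

**Definition.** Let $P\in\mathbb Z[X]$ be monic of positive degree with $P(0)\ne0$, and put $D_P=[0,|P(0)|-1]\cap\mathbb N$. A polynomial $F\in\mathbb Z[X]$ is *canonically representable* w.r.t. $P$ if $F\equiv B\pmod P$ for some $B\in D_P[X]$; then $B$ *canonically represents* $F$. If every $F\in\mathbb Z[X]$ is canonically representable, $(P,D_P)$ is a *canonical numeration system* and $P$ is a *CNS polynomial*.

We shall see in Section 2 that $B$ is unique when it exists, so one may speak of *the* canonical representative of $F$. The conjecture in question is ascribed to S. Akiyama; its source here is "On Canonical Representatives Of Small Integers" (http://www.kurims.kyoto-u.ac.jp/EMIS/journals/AMAPN/vol30_1/30_01.pdf).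

**Conjecture (S. Akiyama).** If $P$ is a CNS polynomial, then the canonical representative of $-1$ w.r.t. $P$ is monic.

We shall prove that this is false, in the following strong form.

**Theorem 1.** For every integer $c\ge1$ there is a CNS polynomial $P$ such that the canonical representative of $-1$ w.r.t. $P$ has leading coefficient $c$.

The case $c=2$ disproves the conjecture. A representative $B$ of $-1$ is never $0$, because $P$ has positive degree and does not divide $1$. Its coefficients are nonnegative, so its leading coefficient is a positive integer, and Theorem 1 says that every positive integer occurs. The proof is an explicit scheme for choosing parameters; no small numerical example is computed.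

## 2. Division by $p_0$ and the quotient $Y$

Write $F_n$ for the coefficient of $X^n$ in a polynomial, Laurent polynomial or power series $F$, and $p_i=P_i$.

**Lemma 2.** Let $P$ be as in the definition. For each $F\in\mathbb Z[X]$ there is exactly one pair of power series $z\in\mathbb Z[[X]]$, $b\in D_P[[X]]$ with $F+Pz=b$. The polynomial $F$ is canonically representable if and only if $z$ is a polynomial, and then $b$ is its only canonical representative.

*Proof.* The equation $F+Pz=b$ says, for $n\ge0$ (with $z_j=0$ for $j<0$),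
$$p_0z_n=b_n-\Big(F_n+\sum_{i\ge1}p_iz_{n-i}\Big).$$
Once $z_0,\dots,z_{n-1}$ are known, $b_n\in D_P$ must be the residue of the bracket modulo $|p_0|$, and then $z_n$ is determined. So $(z,b)$ exists and is unique. If $z$ is a polynomial, then so is $b$, and $F\equiv b\pmod P$. Conversely, if $B\in D_P[X]$ and $B=F+PQ$ with $Q\in\mathbb Z[X]$, then $(Q,B)$ is such a pair, so $z=Q$ and $b=B$. $\blacksquare$

**Example.** Let $P=X^2+2X+2$ and $F=-1$, so $D_P=\{0,1\}$. The recursion is $F_n+2z_n+2z_{n-1}+z_{n-2}=b_n$. It gives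
$$(z_0,b_0)=(1,1),\quad(z_1,b_1)=(-1,0),\quad(z_2,b_2)=(1,1),\quad(z_3,b_3)=(0,1),\quad(z_4,b_4)=(0,1),$$
and zeros from then on. So $-1$ is represented by $1+X^2+X^3+X^4$, and indeed $(X^2+2X+2)(X^2-X+1)=X^4+X^3+X^2+2$.

**Degree one.** For $P=X+p$ we have $F\equiv F(-p)$. If $p\ge2$, then $-1$ is represented by $P-1=X+(p-1)$, which is monic. If $p=1$, then $D_P=\{0\}$ and $-1$ has no representative. If $p=-a<0$, then $B(a)\ge0$ for all $B\in D_P[X]$, so again $-1$ has none. In degree one the conjecture holds.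

**Theorem 1 for $c=1$.** Take $P=X+2$. Every integer polynomial is congruent to the integer obtained by putting $X=-2$. For $z\in\mathbb Z$ choose $b\in\{0,1\}$ with $b\equiv z\pmod2$ and put $z'=(z-b)/(-2)$, so that $z\equiv b+Xz'\pmod P$. Since $|z'|\le(|z|+1)/2$, which is $<|z|$ when $|z|\ge2$, iterating reaches $\{-1,0,1\}$. There $-1\mapsto1\mapsto0\mapsto0$. So every integer is represented and $P$ is CNS. The representative of $-1$ is $X+1$, with leading coefficient $1$.

**The dictionary.** If $B$ represents $-1$, write $B+1=PY$ with $Y\in\mathbb Z[X]$. Since $B\neq-1$, we have $Y\ne0$, so $\deg(PY)\ge1$. Since $P$ is monic, $B$ and $Y$ have the same leading coefficient. Conversely, if $Y\in\mathbb Z[X]$ and $PY-1\in D_P[X]$, then $PY-1$ represents $-1$. So we want a CNS polynomial $P$ and a $Y$ with leading coefficient $c\ge2$ such that all coefficients of $PY-1$ are digits. Also, $p_0$ divides $B_0+1$ and $1\le B_0+1\le|p_0|$, so $B_0+1=|p_0|$ and $|Y_0|=1$.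

Divide by $p_0$ (say $p_0>0$) and put $R=P/p_0$, so $R(0)=1$. The digit condition becomes
$$Y_0=1,\qquad (RY)_n\in[0,1)\quad(n\ge1).\tag{2}$$

## 3. What a leading coefficient $c\ge2$ costs

**A dominant constant term is useless.** The first idea is to keep control of the division by letting $p_0$ dominate the other coefficients. If it dominates by a factor $2$, the representative of $-1$ is monic.

**Lemma 3.** Let $B\in D_P[X]$ represent $-1$ and suppose $\sum_{i\ge1}|p_i|\le\frac12|p_0|$. Then $B$ is monic.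

*Proof.* Let $B+1=PY$ and $M=\max_n|Y_n|$. Suppose $M\ge2$. Since $|Y_0|=1$, the maximum is attained at some $n\ge1$. There $p_0Y_n=B_n-\sum_{i\ge1}p_iY_{n-i}$, so $|p_0|M\le|p_0|-1+\frac12|p_0|M$, which gives $M<2$, a contradiction. So the coefficients of $Y$ lie in $\{-1,0,1\}$. The leading coefficient of $Y$ equals that of $B$, which is positive, so it is $1$. $\blacksquare$

So for $c\ge2$ and $p_0>0$ we need $\|R-1\|_1>\frac12$, where $\|F\|_1=\sum_n|F_n|$. A weaker substitute for $\|R-1\|_1<\frac12$ is the condition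
$$\operatorname{Re}R(x)\ge\rho>\tfrac12\quad\text{on the circle } |x|=1,$$
which suits $\ell^2$ estimates and allows large $\|R-1\|_1$. For example, $1+\frac{\eta\lambda X}{1-\lambda X}$ has real part at least $1-\frac\eta2$ on the circle (computed in Step A1 below), while $\eta\lambda/(1-\lambda)$ can be as large as we like.

**The real part condition does not give CNS.** Let $R(x)$ have real part $\ge\rho$ on the circle, and let $\zeta$ be a periodic integer sequence with $u_n=\sum_iR_i\zeta_{n-i}\in[0,1)$ for all $n$. (Step A2 shows that such sequences are what must be excluded.) Sum over a period and let $Q=\sum\zeta_n^2$. Parseval gives $\sum u_n\zeta_n\ge\rho Q$ (see Step A3), while $\sum(u_n-\frac12)\zeta_n\le\frac12\sum|\zeta_n|\le\frac12Q$. Together,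
$$(\rho-\tfrac12)\,Q\le\tfrac12\sum\zeta_n .$$
This leaves sequences with positive mean, and they do occur. Take $P=X^2-2X+4$, so $R=1-\frac X2+\frac{X^2}4$. With $\kappa=\cos\varphi$, $\operatorname{Re}R(e^{i\varphi})=\frac34-\frac{\kappa}{2}+\frac{\kappa^2}2\ge\frac58$. Yet $R(1)=\frac34\in[0,1)$, so $\zeta\equiv1$ is allowed. Concretely, for $F=X-1$ the division gives $z=\frac1{1-X}$, $b=\frac3{1-X}$, because $3-P=-(1-X)^2$, so $b-Pz=-(1-X)=F$. By Lemma 2, $X-1$ is not representable. The head alone gets stuck here, and the geometric tail is what removes such sequences: a sequence with many nonzero terms fills the reservoir.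

**A quantitative restriction.** The next statement is not used later, but it shows that no tiny example exists. Recall that the Mahler measure of $F=a\prod(X-\alpha_i)$ is $M(F)=|a|\prod\max(1,|\alpha_i|)$, that it is multiplicative, and that Landau's inequality says $M(F)\le(\sum|F_n|^2)^{1/2}$.

**Proposition 4.** Let $P$ be a CNS polynomial, $p_0=|P(0)|$, $B$ the canonical representative of $-1$ and $c$ its leading coefficient. Then $\sum_{n\ge1}B_n^2\ge(c^2-1)p_0^2$. In particular, if $c\ge2$, then $B$ has at least $c^2$ nonzero digits $B_n$ with $n\ge1$, so $\deg B\ge c^2$.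

*Proof.* Write $B+1=PY$. By Section 2, $Y$ has leading coefficient $c$ and $B_0+1=p_0$. Since $P$ is monic, $M(P)\ge\prod|\alpha_i|=p_0$. Also $M(Y)\ge c$. Hence $cp_0\le M(B+1)$, and Landau's inequality gives $c^2p_0^2\le p_0^2+\sum_{n\ge1}B_n^2$. Let $c\ge2$, and let $k$ be the number of nonzero $B_n$ with $n\ge1$. The sum is positive, so $k\ge1$, and since $B_n<p_0$ we get $(c^2-1)p_0^2<kp_0^2$, i.e. $k\ge c^2$. $\blacksquare$

## 4. Splitting the theorem into a tail statement and a head statement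

**Proposition A.** Let $A\in\mathbb Q[X]$, $A(0)=1$, $\operatorname{Re}A(x)\ge\rho>\frac12$ on the circle. Let $Y\in\mathbb Z[X]$ have nonnegative coefficients, $Y(0)=1$, and suppose $(AY)_n\in[0,1-s]$ for all $n\ge1$, with some $s>0$. Then there is a CNS polynomial $P$ with $B:=PY-1\in D_P[X]$. So $B$ is the canonical representative of $-1$, and its leading coefficient is that of $Y$.

**Proposition B.** For every integer $c\ge2$ there are $A,Y,s$ as in Proposition A such that $Y$ has leading coefficient $c$.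

For $c\ge2$, Theorem 1 follows from these two; the case $c=1$ was done in Section 2.

**Example of the hypotheses of A.** Take $Y=1+X$ and $A=1-\frac X4+\frac{X^2}4$. Then $AY=1+\frac34X+0X^2+\frac14X^3$, so $s=\frac14$ works. With $\kappa=\cos\varphi$, $\operatorname{Re}A(e^{i\varphi})=\frac34-\frac{\kappa}{4}+\frac{\kappa^2}2\ge\frac{23}{32}>\frac12$.

**How A will be proved.** The polynomial $P$ is that of (1). A hypothetical nonzero periodic sequence $\zeta$ is met in two stages. First, an energy argument for the reservoir shows that $\zeta$ must contain a long run of zeros. Second, after a run of zeros the sequence can only restart when the reservoir is almost exactly empty, and it must restart with the value $1$. From then on the head forces it to copy the coefficients of $Y$. The polynomial $Y$ ends, a longer run of zeros follows, and the second restart copies $Y$ and then stays at zero forever, against periodicity.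

**Conventions and textbook facts.** If $\|F\|_1<\infty$ and $\zeta$ is a bounded two-sided sequence, put $(F\zeta)_n=\sum_iF_i\zeta_{n-i}$; for instance $((1-X)\zeta)_n=\zeta_n-\zeta_{n-1}$. Absolute convergence gives $F(G\zeta)=(FG)\zeta$ and $\sup|F\zeta|\le\|F\|_1\sup|\zeta|$. Power series with $\|\cdot\|_1<\infty$ form a Banach algebra. If $\zeta$ is $\ell$-periodic, then so is $F\zeta$. In the $\ell^2$ norm over one period, $\|F\zeta\|_2\le\|F\|_1\|\zeta\|_2$ by the triangle inequality, since shifts preserve the norm.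

## 5. Proof of Proposition A: parameters and the digits of $PY-1$

**Step A1: fixing all parameters, and a bound for $1/R$ that does not depend on $L$.** The purpose is to make the later smallness requirements consistent. Let $D=\max(1,\deg A)$, $y=\deg Y$, $\beta=\rho-\frac12>0$. Choose, in this order:

1. $\eta\in\mathbb Q_{>0}$ with $\eta\le\min(1,\beta/72)$ and $\eta(Y(1)+1)<s$.
2. $\lambda\in\mathbb Q\cap(\frac34,1)$ with $1-\lambda<8\eta\beta/(D+1)$.
3. The series $R_\infty=A+\frac{\eta\lambda X}{1-\lambda X}$ and the constant $C_1=\|1/R_\infty\|_1$, shown below to be finite. Put $C=2C_1$.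
4. $t_0\in\mathbb N$ with $5C\lambda^{t_0}/(1-\lambda)\le\frac12$.
5. $L$ so large that
   - (L1) $L>D$ and $t_1:=L-t_0-y\ge\max(t_0,D+1)$;
   - (L2) $2\lambda^{L+1}\big(1+\frac{2\eta}{1-\lambda}\big)\le\frac\beta4$;
   - (L3) $C_1\eta\lambda^{L+1}/(1-\lambda)\le\frac12$;
   - (L4) $\xi:=2\eta C\lambda^{L+1}<1-\lambda$.
6. $p_0\ge2$, a common multiple of the denominators of the coefficients of $A$ and of the numbers $\eta\lambda^m$ $(1\le m\le L)$, so large that $\varepsilon:=1/p_0\le\eta\lambda^{L+1}$.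

All this is possible because rationals are dense, $\lambda^L\to0$, and common multiples can be arbitrarily large.

*Finiteness of $C_1$.* By the minimum principle for the harmonic function $\operatorname{Re}A$, $\operatorname{Re}A\ge\rho$ on $|x|\le1$. The map $w\mapsto\frac1{1-w}$ sends the disc $|w|\le\lambda$ onto the disc with diameter $[\frac1{1+\lambda},\frac1{1-\lambda}]$. So for $|x|\le1$,
$$\operatorname{Re}\frac{\eta\lambda x}{1-\lambda x}=\eta\Big(\operatorname{Re}\frac1{1-\lambda x}-1\Big)\ge\eta\Big(\frac1{1+\lambda}-1\Big)=-\frac{\eta\lambda}{1+\lambda}\ge-\frac\eta2 .$$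
Thus $R_\infty$ is analytic in $|x|<1/\lambda$ and $\operatorname{Re}R_\infty\ge\rho-\frac\eta2>0$ on $|x|\le1$. By compactness $R_\infty$ has no zero in a slightly larger disc, so $1/R_\infty$ is analytic there. Its coefficients decay geometrically and $C_1<\infty$.

*The polynomial.* Define
$$\kappa=\sum_{m=1}^L\eta\lambda^mX^m+\varepsilon X^{L+1},\qquad R=A+\kappa,\qquad P=p_0R .$$
Since $\deg A\le D<L$, $P\in\mathbb Z[X]$ is monic of degree $L+1$ with $P(0)=p_0$. We note
$$0<\kappa_m\le\eta\lambda^m\le\eta\quad(1\le m\le L+1),\qquad\|\kappa\|_1\le\frac{\eta}{1-\lambda}.$$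

*The inverse of $R$.* The series $R-R_\infty$ has coefficient $\varepsilon-\eta\lambda^{L+1}\in(-\eta\lambda^{L+1},0]$ at $X^{L+1}$ and $-\eta\lambda^m$ at $X^m$ for $m\ge L+2$, so $\|R-R_\infty\|_1\le\sum_{m\ge L+1}\eta\lambda^m=\eta\lambda^{L+1}/(1-\lambda)$. Write $R=R_\infty(1+S)$ with $S=R_\infty^{-1}(R-R_\infty)$. By (L3), $\|S\|_1\le\frac12$. So the Neumann series $\sum(-S)^k$ converges with norm at most $2$, and
$$\|1/R\|_1\le2C_1=C.\tag{3}$$

*The digits of $B=PY-1$.* We have $B_0=p_0-1$. For $n\ge1$, $(RY)_n=(AY)_n+(\kappa Y)_n$ with $(AY)_n\in[0,1-s]$ and $0\le(\kappa Y)_n\le\eta Y(1)<s$. So the integer $B_n=p_0(RY)_n$ lies in $[0,p_0)$, i.e. in $D_P$. Hence $B\in D_P[X]$ and $B\equiv-1\pmod P$. **It remains to show that $P$ is CNS.**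

## 6. Proof of Proposition A: reduction to periodic sequences

**Step A2: failure of the division algorithm produces a periodic sequence.** Let $F\in\mathbb Z[X]$, let $d=L+1$, and let $F+Pz=b$ be the division of Lemma 2. We must show that $z$ is eventually zero.

The series $z=R^{-1}\cdot(b-F)/p_0$ has bounded coefficients, by (3) and because $b-F$ has bounded coefficients. For $n>\deg F$,
$$z_n+\sum_{i=1}^dR_iz_{n-i}=\frac{b_n}{p_0}\in[0,1),\qquad\text{so}\qquad z_n=-\Big\lfloor\sum_{i=1}^dR_iz_{n-i}\Big\rfloor$$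
is a function of the $d$ preceding terms. Only finitely many $d$-tuples of bounded integers exist, so some $d$-tuple recurs and $z$ is periodic from some index on. Let $\zeta$ be the two-sided periodic sequence that agrees with $z$ for all large indices. For each $n$, compare with a large index congruent to $n$ modulo the period; this gives
$$u_n:=(R\zeta)_n\in[0,1)\qquad(n\in\mathbb Z).\tag{4}$$
If $\zeta=0$, then $z$ is eventually zero. **So it suffices to prove that a periodic integer sequence $\zeta$ satisfying (4) is $0$.**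

Assume from now on that $\zeta\ne0$ has period $\ell$; replacing $\ell$ by a multiple, let $\ell\ge D+1$. Since $\zeta=R^{-1}u$, (3) gives $|\zeta_n|\le C$ for all $n$. Put
$$\omega_n:=(\kappa\zeta)_n,\qquad u_n=(A\zeta)_n+\omega_n .$$

*The reservoir equation.* By definition,
$$\omega_{n+1}=\sum_{m=1}^L\eta\lambda^m\zeta_{n+1-m}+\varepsilon\zeta_{n-L},\qquad\lambda\omega_n=\sum_{m=2}^{L+1}\eta\lambda^{m}\zeta_{n+1-m}+\lambda\varepsilon\zeta_{n-L-1}.$$
Subtracting,
$$\omega_{n+1}=\lambda\omega_n+\lambda\eta\zeta_n+\delta_n,\qquad\delta_n=(\varepsilon-\eta\lambda^{L+1})\zeta_{n-L}-\lambda\varepsilon\zeta_{n-L-1}.\tag{5}$$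
As $0<\varepsilon\le\eta\lambda^{L+1}$,
$$|\delta_n|\le\eta\lambda^{L+1}\big(|\zeta_{n-L}|+|\zeta_{n-L-1}|\big)\le2\eta C\lambda^{L+1}=\xi .$$

## 7. Proof of Proposition A: the energy of the reservoir forces zeros

**Step A3: $\zeta$ contains $D+1$ consecutive zeros.** The quantity $(\omega_n-\frac12)^2$ has zero total change over a period. The input $\zeta$ pushes it down by an amount proportional to $Q=\sum\zeta_n^2$, and only the leak, proportional to $1-\lambda$, pushes it up. Since $1-\lambda$ is very small, $\zeta$ must be sparse.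

All sums and $\ell^2$ norms are over one period. Since $\zeta$ is integral, $\sum|\zeta_n|\le Q$.

*The sign of the input.* With $\hat\zeta_k=\sum_n\zeta_ne^{-2\pi ikn/\ell}$, the transform of $A\zeta$ is $A(e^{-2\pi ik/\ell})\hat\zeta_k$. Parseval gives
$$\sum(A\zeta)_n\zeta_n=\frac1\ell\sum_k\operatorname{Re}A(e^{-2\pi ik/\ell})\,|\hat\zeta_k|^2\ge\rho Q .$$
(The left side is real, so taking real parts is harmless.) As $|u_n-\frac12|\le\frac12$,
$$\sum(\omega_n-\tfrac12)\zeta_n=\sum(u_n-\tfrac12)\zeta_n-\sum(A\zeta)_n\zeta_n\le\tfrac12Q-\rho Q=-\beta Q.\tag{6}$$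

*The energy balance.* Put $\Delta_n=\omega_{n+1}-\omega_n=-(1-\lambda)\omega_n+\lambda\eta\zeta_n+\delta_n$. By periodicity,
$$0=\sum\big[(\omega_{n+1}-\tfrac12)^2-(\omega_n-\tfrac12)^2\big]=\sum\big[2(\omega_n-\tfrac12)\Delta_n+\Delta_n^2\big].\tag{7}$$
We insert the three parts of $\Delta_n$ and estimate.

- *Leak.* $-2(1-\lambda)\sum(\omega_n-\frac12)\omega_n=(1-\lambda)\sum(\omega_n-2\omega_n^2)\le(1-\lambda)\frac\ell8$, since $w-2w^2\le\frac18$ for real $w$.
- *Input.* By (6) and $\lambda>\frac34$, $2\lambda\eta\sum(\omega_n-\frac12)\zeta_n\le-2\lambda\eta\beta Q\le-\frac32\eta\beta Q$.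
- *Truncation.* We have $\|\omega\|_2\le\|\kappa\|_1\sqrt Q\le\frac\eta{1-\lambda}\sqrt Q$, $\|\delta\|_2\le2\eta\lambda^{L+1}\sqrt Q$ and $\sum|\delta_n|\le2\eta\lambda^{L+1}Q$. So
$$2\sum(\omega_n-\tfrac12)\delta_n\le2\|\omega\|_2\|\delta\|_2+\sum|\delta_n|\le2\eta\lambda^{L+1}\Big(1+\frac{2\eta}{1-\lambda}\Big)Q\le\tfrac14\eta\beta Q$$
by (L2).
- *Second order.* $\sum\Delta_n^2\le3\big[(1-\lambda)^2\|\omega\|_2^2+\lambda^2\eta^2Q+\|\delta\|_2^2\big]\le3(1+1+4)\eta^2Q=18\eta^2Q\le\frac14\eta\beta Q$, because $\eta\le\beta/72$.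

Adding up, (7) gives
$$0\le(1-\lambda)\frac\ell8-\eta\beta Q .$$
Suppose every $D+1$ consecutive indices contained a nonzero $\zeta_n$. There are $\ell$ cyclic windows of length $D+1\le\ell$, and each index lies in exactly $D+1$ of them. So at least $\ell/(D+1)$ indices modulo $\ell$ have $\zeta_n\ne0$, and $Q\ge\ell/(D+1)$. Then $1-\lambda\ge8\eta\beta/(D+1)$, contradicting the choice of $\lambda$. So $\zeta$ contains $D+1$ consecutive zeros.

## 8. Proof of Proposition A: restarting copies $Y$

**Definition.** An index $n$ is a *spawn time* if $\zeta_n\ne0$ and $\zeta_{n-1}=\dots=\zeta_{n-D-1}=0$.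

For example, if $D=1$ and $\zeta$ contains the block $3,0,0,1,1,0,2$, then within the block only the first $1$ sits at a spawn time; the $2$ is preceded by only one zero. By Step A3 and $\zeta\ne0$, spawn times exist: start from a run of $D+1$ zeros and go right to the first nonzero term.

**Step A4: at a spawn time the reservoir is nearly empty and $\zeta$ restarts with $1$.** Precisely:
$$\text{at a spawn time } n:\qquad\omega_n\in[-\xi,0)\quad\text{and}\quad\zeta_n=1.\tag{8}$$
Indeed $(A\zeta)_{n-1}$ involves only $\zeta_{n-1},\dots,\zeta_{n-1-D}$, all zero, so $\omega_{n-1}=u_{n-1}\in[0,1)$. By (5) with $\zeta_{n-1}=0$ and by (L4), $\omega_n=\lambda\omega_{n-1}+\delta_{n-1}\in[-\xi,\lambda+\xi)\subset[-\xi,1)$. Also $(A\zeta)_n=\zeta_n$, so $u_n=\zeta_n+\omega_n$. If $\omega_n\ge0$, then $u_n$ and $\omega_n$ both lie in $[0,1)$ and differ by the integer $\zeta_n$, so $\zeta_n=0$, a contradiction. So $\omega_n\in[-\xi,0)$, and the integer $\zeta_n=u_n-\omega_n$ lies in $(0,1+\xi)\subset(0,2)$.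 Hence $\zeta_n=1$.

**Step A5: the copying mechanism.** Translate a spawn time to $0$, so that $\zeta_{-1}=\dots=\zeta_{-D-1}=0$. For $j\ge0$ split the reservoir into old and new contents:
$$\omega_j=o_j+\nu_j,\qquad o_j=\sum_{m>j}\kappa_m\zeta_{j-m},\qquad\nu_j=\sum_{m=1}^j\kappa_m\zeta_{j-m}.$$
We need two implications.

*If $j\ge1$, $\zeta_i=Y_i$ for $0\le i<j$, and $\omega_j\in[0,s)$, then $\zeta_j=Y_j$.* $\hfill(9)$

In $(A\zeta)_j=\zeta_j+\sum_{i=1}^DA_i\zeta_{j-i}$ the indices $j-i$ are $\ge1-D$. So each $\zeta_{j-i}$ equals $Y_{j-i}$ (both are $0$ at negative indices). Hence $u_j=\zeta_j-Y_j+(AY)_j+\omega_j$. Here $(AY)_j\in[0,1-s]$ and $\omega_j\in[0,s)$, so $(AY)_j+\omega_j\in[0,1)$, and $u_j\in[0,1)$ too. They differ by the integer $\zeta_j-Y_j$, which is therefore $0$.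

*If $1\le j\le L$, $\zeta_i=Y_i$ for $0\le i<j$, and $|o_j|\le\frac12\eta\lambda^j$, then $\omega_j\in(0,s)$.* $\hfill(10)$

Since $Y\ge0$ coefficientwise and $Y_0=1$, $\eta\lambda^j=\kappa_jY_0\le\nu_j\le\eta Y(1)$. So $0<\frac12\eta\lambda^j\le\omega_j\le\eta(Y(1)+1)<s$. Note the role of the restart value $1$: it contributes $\eta\lambda^j$ to the reservoir, enough to outweigh old contents of either sign. So everything reduces to showing that $o_j$ is small.

**Step A6: the first spawn time, where $Y$ is copied up to index $L-t_0$.** The point is that a geometric memory which is nearly empty at time $0$ stays nearly empty, as long as truncation is not felt. For $0\le j\le L-t_0$, substituting $m=j+i$,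
$$o_j=\lambda^j\sum_{i=1}^{L-j}\eta\lambda^i\zeta_{-i}+\varepsilon\zeta_{j-L-1}.\tag{11}$$
For $j=0$ this reads $o_0=\sum_{i=1}^L\eta\lambda^i\zeta_{-i}+\varepsilon\zeta_{-L-1}$, so
$$o_j=\lambda^j\Big[o_0-\sum_{i=L-j+1}^L\eta\lambda^i\zeta_{-i}-\varepsilon\zeta_{-L-1}\Big]+\varepsilon\zeta_{j-L-1}.$$
Since $\nu_0=0$, (8) gives $|o_0|=|\omega_0|\le\xi=2\eta C\lambda^{L+1}$. Moreover $|\zeta|\le C$ and $\varepsilon\le\eta\lambda^{L+1}$. The four contributions to $|o_j|$ are at most
$$2\eta C\lambda^j\lambda^{L+1},\qquad\lambda^j\frac{\eta C\lambda^{L-j+1}}{1-\lambda},\qquad\eta C\lambda^j\lambda^{L+1},\qquad\eta C\lambda^{L+1}.$$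
Using $\lambda^{L+1}\le\lambda^{L-j}$ in the first and third, $\lambda^{L-j+1}\le\lambda^{L-j}$ in the second, and $\lambda^{L+1}\le\lambda^j\lambda^{L-j}$ in the last,
$$|o_j|\le\eta\lambda^jC\lambda^{L-j}\Big(2+\frac1{1-\lambda}+1+1\Big)\le\eta\lambda^j\cdot\frac{5C\lambda^{t_0}}{1-\lambda}\le\tfrac12\eta\lambda^j ,$$
because $L-j\ge t_0$. By (8), $\zeta_0=1=Y_0$. By (10), (9) and induction, $\zeta_j=Y_j$ for $0\le j\le L-t_0$.

In particular $\zeta_j=0$ for $y<j\le L-t_0$, a run of $t_1=L-t_0-y$ zeros. Let $n_2$ be the least $n>L-t_0$ with $\zeta_n\ne0$; it exists by periodicity, as $\zeta_0=1$. It is preceded by at least $t_1\ge\max(t_0,D+1)$ zeros, so it is a spawn time.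

This argument cannot be pushed to $j=L$ at once: when $L-j<t_0$ the bound on $|o_j|$ exceeds $\frac12\eta\lambda^j$. The gain is that the new spawn time follows a *long* run of zeros.

**Step A7: the second spawn time, where $Y$ is copied forever.** Translate $n_2$ to $0$; now $\zeta_{-i}=0$ for $1\le i\le t_1$. For $0\le j\le L$, (11) becomes
$$o_j=\lambda^j\sum_{t_1<i\le L-j}\eta\lambda^i\zeta_{-i}+\varepsilon\zeta_{j-L-1}.$$
The last term is $0$ unless $L+1-j>t_1$, and in that case $\varepsilon\le\eta\lambda^{L+1}=\eta\lambda^j\lambda^{L+1-j}\le\eta\lambda^j\lambda^{t_1}$. So for **all** $0\le j\le L$,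
$$|o_j|\le\eta\lambda^jC\Big(\frac{\lambda^{t_1+1}}{1-\lambda}+\lambda^{t_1}\Big)=\eta\lambda^j\frac{C\lambda^{t_1}}{1-\lambda}\le\tfrac12\eta\lambda^j,$$
since $t_1\ge t_0$. By (8), (9), (10) and induction, $\zeta_j=Y_j$ for $0\le j\le L$.

For $j\ge L+1$ we have $o_j=0$, because $\kappa_m=0$ for $m>L+1$. If $\zeta_i=Y_i$ for $0\le i<j$, then $\omega_j=\nu_j\in[0,\eta Y(1)]\subset[0,s)$, and (9) gives $\zeta_j=Y_j$. By induction $\zeta_j=Y_j$ for all $j\ge0$, so $\zeta_j=0$ for all $j>y$. A periodic sequence that is eventually $0$ is $0$, contradicting $\zeta\ne0$. So $P$ is CNS. By Lemma 2, $B=PY-1$ is the canonical representative of $-1$, and by Section 2 its leading coefficient is that of $Y$. $\blacksquare$ (Proposition A)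

## 9. A $0/1$ polynomial of large modulus on the whole circle

Proposition B needs a head $A$ for some $Y$ with leading coefficient $c$. We shall take $Y=H+cX^N$ with $H$ a polynomial with coefficients $0,1$ and $N$ large. The coefficients of $H$ are nearly harmless as they stand; the coefficient $c$ must be brought down into $[0,1)$, say to $\frac12$. This asks for $AY\approx Y-(c-\frac12)X^N$, that is,
$$A\approx1-(c-\tfrac12)\frac{X^N}Y .$$
Is the real part above $\frac12$? With $w=H(x)/x^N$ we have $x^N/Y=1/(c+w)$. The simplest choice $H=1$ fails: for $c=2$, at a point with $x^N=-1$, $w=-1$ and the real part is $1-\frac32=-\frac12$. If $|w|=|H|\ge\mu>c$ everywhere on the circle, Step B5 below shows $\operatorname{Re}\frac1{c+w}\le\frac1{c+\mu}<\frac1{2c}$, which is enough. So we need the following.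

**Lemma 5.** For every $c$ there is a nonconstant polynomial $H$ with coefficients in $\{0,1\}$, $H(0)=1$, and $\mu:=\min_{|x|=1}|H(x)|>c$.

*Proof.* Let
$$T=1+X+X^2+X^3+X^4+X^7+X^8+X^{10}+X^{12}.$$

**Reduction to $|T|^2>1.01$ on the circle.** Given this, put $H=\prod_{0\le i<r}T(X^{13^i})$ with $r\ge1$. Its exponents are the sums $\sum d_i13^i$ with $d_i\in\{0,\dots,12\}$ an exponent of $T$; these are distinct by uniqueness of base-$13$ expansions, so $H$ has $0/1$ coefficients. Also $H(0)=1$ and $H$ is nonconstant. Since $x^{13^i}$ stays on the circle, $|H|\ge1.01^{r/2}>c$ for $r$ large.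

**Formulas.** Put $x=e^{i\varphi}$, $t=2\cos\varphi$, $v=t^2\in[0,4]$. The exponents of $x^{-6}T(x)$ are $-6,-5,-4,-3,-2,1,2,4,6$, so $x^{-6}T(x)=\mathcal R+i\mathcal I$ with
$$\mathcal R=2(\cos2\varphi+\cos4\varphi+\cos6\varphi)+\cos\varphi+\cos3\varphi+\cos5\varphi=\frac{\sin7\varphi}{\sin\varphi}-1+\frac{\sin6\varphi}{2\sin\varphi},$$
$$\mathcal I=\sin\varphi-\sin3\varphi-\sin5\varphi .$$
(At $\varphi=0,\pi$ use continuity.) From the recursion $\frac{\sin(k+1)\varphi}{\sin\varphi}=t\frac{\sin k\varphi}{\sin\varphi}-\frac{\sin(k-1)\varphi}{\sin\varphi}$,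
$$\frac{\sin3\varphi}{\sin\varphi}=v-1,\quad\frac{\sin5\varphi}{\sin\varphi}=v^2-3v+1,\quad\frac{\sin6\varphi}{\sin\varphi}=t(v-1)(v-3),\quad\frac{\sin7\varphi}{\sin\varphi}=v^3-5v^2+6v-1 .$$
Since $v^3-5v^2+6v-2=(v-1)(v^2-4v+2)$ and $\sin^2\varphi=1-\frac v4$,
$$\mathcal R=(v-1)\big[(v-2)^2-2+\tfrac12t(v-3)\big],\qquad\mathcal I^2=G(v):=\big(1-\tfrac v4\big)g(v)^2,\quad g(v)=1+2v-v^2 .$$

**Shape of $G$.** We have $G'=-\frac14g^2+(1-\frac v4)\,2g(2-2v)=\frac g4(5v^2-22v+15)$. The quadratic has roots $\frac{22\pm\sqrt{184}}{10}\approx0.84,\ 3.56$ and is negative between them. Also $g>0$ on $[0,1+\sqrt2)$ and $g<0$ on $(1+\sqrt2,4]$. So $G$ increases up to $\approx0.84$, decreases to $1+\sqrt2$, increases to $\approx3.56$, and decreases to $4$.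

**Case check.** In each range one of $|\mathcal R|$, $G$, or both, is large enough.

- $v\in[0,0.1]$: $G\ge G(0)=1$. Here $(v-2)^2-2\ge1.61$ and $|\frac12t(v-3)|\le\frac32\sqrt{0.1}$, so $|\mathcal R|\ge0.9(1.61-\frac32\sqrt{0.1})>1$. The sum of squares is $\ge2$.
- $v\in[0.1,1.8]$: $G$ increases and then decreases, so $G\ge\min(G(0.1),G(1.8))=\min(0.975\cdot1.19^2,\ 0.55\cdot1.36^2)=\min(1.38\ldots,1.0172\ldots)>1.017$.
- $v\in[1.8,2]$: $G\ge G(2)=\frac12$. Here $2-(v-2)^2\ge1.96$ and $|\frac12t(v-3)|\le\frac12\sqrt2\cdot1.2$, so $|\mathcal R|\ge0.8(1.96-\frac12\sqrt2\cdot1.2)>0.88$. The sum of squares is $>1.27$.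
- $v=2+\sigma$, $\sigma\in[0,1]$: $|t|\le\sqrt3$, so $|\mathcal R|\ge(1+\sigma)f(\sigma)$ with $f(\sigma)=2-\sigma^2-\frac{\sqrt3}2(1-\sigma)$. The function $f$ is concave, equals $2-\frac{\sqrt3}2>1.13$ at $\sigma=0$ and at $\sigma=\frac{\sqrt3}2$, and equals $1$ at $\sigma=1$. So $f>1.13$ on $[0,\frac{\sqrt3}2]$, and $f\ge1$ on $[\frac{\sqrt3}2,1]$, where $1+\sigma>1.8$. Hence $|\mathcal R|>1.13$.
- $v\in[3,3.05]$: $2-(v-2)^2\ge0.8975$ and $|t|\le1.75$, so $|\mathcal R|\ge2(0.8975-\frac12\cdot1.75\cdot0.05)>1.7$.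
- $v\in[3.05,3.9]$: $G$ increases and then decreases, so $G\ge\min(G(3.05),G(3.9))=\min(0.2375\cdot2.2025^2,\ 0.025\cdot6.41^2)=\min(1.15\ldots,1.027\ldots)>1.02$.
- $v\in[3.9,4]$: $(v-2)^2-2\ge1.61$ and $|\frac12t(v-3)|\le1$, so $|\mathcal R|\ge2.9(1.61-1)>1.7$.

In all cases $|T|^2=\mathcal R^2+G>1.01$. $\blacksquare$

## 10. Proof of Proposition B: a head for $Y=H+cX^N$

Let $c\ge2$. Take $H$ and $\mu>c$ from Lemma 5, and $h=\deg H\ge1$. Put
$$Y=H+cX^N,\qquad N>3h\ \text{(fixed in Step B2)}.$$
Then $Y\ge0$ coefficientwise, $Y(0)=1$, the leading coefficient is $c$, all coefficients are at most $c$, and $|Y|\ge\mu-c>0$ on the circle. We build $A=1+E_1+E_2+E_3$. The term $E_1$ lowers the coefficients $1$ of $H$ to $1-\tau$, $E_2$ lowers $c$ to about $\frac12$, and $E_3$ removes the negative errors that $E_2$ leaves.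

**Step B1: $E_1$, which makes room below $1$ at the exponents $1,\dots,h$.** Let $\tau\in\mathbb Q\cap(0,\frac14]$. Define $e_1,\dots,e_h$ recursively by
$$e_m+\sum_{1\le i<m}e_iH_{m-i}=-\tau H_m\qquad(1\le m\le h).$$
Each $e_i$ is $\tau$ times an integer depending only on $H$, so $c_0:=\sum|e_i|=\gamma\tau$ with $\gamma\in\mathbb N$ depending only on $H$. Put
$$E_*=\sum_{i=1}^he_iX^i+c_0\sum_{i=h+1}^{2h}X^i,\qquad E_1=E_*+c\,c_0X^N\sum_{i=1}^hX^i .$$
The second sum in $E_*$ and the extra term in $E_1$ are there to compensate negative coefficients.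

*Coefficients of $HE_*$.* For $1\le m\le h$, $(HE_*)_m=-\tau H_m$ by the recursion and $H_0=1$. For $h<m\le2h$, $(HE_*)_m\ge c_0H_0-\sum_{i\le h}|e_i|=0$. For $m>2h$ the $e_i$ do not contribute, since $m-i>h$, so $(HE_*)_m\ge0$. Moreover $\deg HE_*\le3h<N$.

*The rest of $YE_1$.* It consists of three pieces. In $cX^NE_*$ the coefficient at $N+i$ is $\ge-c\,c_0$ for $1\le i\le h$ and $\ge0$ for $i>h$. The product of $H$ with $c\,c_0X^N\sum_{i\le h}X^i$ is $\ge0$, and $\ge c\,c_0$ at $N+i$ for $1\le i\le h$ (from $H_0=1$). The piece $c^2c_0X^{2N}\sum_{i\le h}X^i$ is $\ge0$. All three have exponents $>N$. Therefore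
$$(YE_1)_n=-\tau H_n\ (1\le n\le h),\qquad(YE_1)_n\ge0\ (n>h),\qquad(YE_1)_N=0.\tag{12}$$
Also $|(YE_1)_n|\le c\|E_1\|_1$ with
$$\|E_1\|_1\le\gamma\tau(1+h+ch).\tag{13}$$

**Step B2: $E_2$, a polynomial replacement for $-(c-\frac12)X^N/Y$.** On the circle $|cX^N|=c<\mu\le|H|$, so $1/Y=\sum_j(-cx^N)^j/H^{j+1}$ there. We truncate this series and replace $1/H$ by a Laurent polynomial.

*Approximate inverse of $H$.* As $H$ has no zero on the circle, $1/H$ is holomorphic in an open annulus around it. So $1/H=\sum_{n\in\mathbb Z}a_nx^n$ with $|a_n|\le K_0r^{|n|}$ for some $K_0\ge1$, $r\in(0,1)$ depending only on $H$. The $a_n$ are real because $\overline{1/H(\bar x)}=1/H(x)$. For $g\ge1$ choose $I=\sum_{|n|\le g}I_nX^n$ with $I_n\in\mathbb Q$ and $|I_n-a_n|\le r^g/(2g+1)$. On the circle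
$$|I-1/H|\le r^g+\sum_{|n|>g}K_0r^{|n|}\le\Big(1+\frac{2K_0}{1-r}\Big)r^g .$$
Since $|H|\le H(1)$ on the circle, the Laurent polynomial $J:=HI-1$ satisfies $|J|\le Kr^g$ there, with $K:=H(1)\big(1+\frac{2K_0}{1-r}\big)$ depending only on $H$.

*The truncated geometric series.* Fix $\theta\in(c/\mu,1)$. For all large $g$,
$$|cI|=\frac{c|1+J|}{|H|}\le\frac c\mu(1+Kr^g)\le\theta\quad\text{on the circle.}$$
Put
$$N=2g(g+3)+4h,\qquad q=-cX^NI,\qquad V=\sum_{j=0}^g(-cX^N)^jI^{j+1}=I\sum_{j=0}^gq^j .$$
Then $HV=(1+J)\sum_{j=0}^gq^j$ and $cX^NV=-\sum_{j=1}^{g+1}q^j$. Adding,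
$$YV=1+\Phi,\qquad\Phi=J\sum_{j=0}^gq^j-q^{g+1}.$$

*Where $\Phi$ lives and how small it is.* The exponents of $J$ lie in $[-g,g+h]$ and those of $q^j$ in $[jN-jg,jN+jg]$. So $Jq^j$ $(0\le j\le g)$ has exponents in $\mathcal B_j=[jN-(j+1)g,\ jN+(j+1)g+h]$, and $q^{g+1}$ in $\mathcal B_{g+1}=[(g+1)(N-g),\ (g+1)(N+g)]$. The right end of $\mathcal B_j$ is smaller than the left end of $\mathcal B_{j+1}$ if $N>(2j+3)g+h$ (for $j<g$), respectively $N>(2g+2)g+h$ (for $j=g$). Both hold since $N=2g^2+6g+4h>(2g+3)g+h$. So these integer intervals are disjoint. Let $\mathcal B$ be their union. Then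
$$|\mathcal B|\le\Lambda:=(g+2)\big(2g(g+1)+h+1\big).$$
A coefficient of a Laurent polynomial is at most its sup norm on the circle. There $|Jq^j|\le Kr^g\theta^j\le Kr^g$ and $|q^{g+1}|\le\theta^{g+1}\le\theta^g$. By disjointness each coefficient of $\Phi$ comes from only one of these pieces, so
$$|\Phi_n|\le\varepsilon_g:=Kr^g+\theta^g,\qquad\Phi_n=0\ \text{for }n\notin\mathcal B,\qquad|\Phi|\le\Lambda\varepsilon_g\ \text{on the circle}.\tag{14}$$
As $\Lambda$ is polynomial in $g$, $\Lambda\varepsilon_g\to0$ as $g\to\infty$.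

*Definition of $E_2$.* Put $E_2=-(c-\frac12)X^NV$. The exponents of the $j$-th summand of $V$ are $\ge jN-(j+1)g$, and since $N>g$ the least of these bounds is $-g$ (at $j=0$). So the exponents of $E_2$ are $\ge N-g\ge1$, and
$$YE_2=-(c-\tfrac12)X^N-(c-\tfrac12)X^N\Phi.\tag{15}$$

**Step B3: $E_3$, which removes negative errors.** Choose a rational $\varepsilon'\in[c\varepsilon_g,2c\varepsilon_g]$ and put $E_3=\varepsilon'\sum_{n\in\mathcal B}X^{N+n}$. Since $\min\mathcal B=-g$, its exponents are $\ge N-g\ge1$. Since $Y\ge0$ and $Y_0=1$,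
$$(YE_3)_n\ge\varepsilon'\ (n\in N+\mathcal B),\qquad0\le(YE_3)_n\le\varepsilon'Y(1)=\varepsilon'(H(1)+c)\ (\text{all }n).\tag{16}$$

**Step B4: the coefficients of $AY$.** Put $A:=1+E_1+E_2+E_3\in\mathbb Q[X]$, so $A(0)=1$. The constants $h,\mu,\gamma,K,r,\theta$ do not depend on $\tau$ and $g$. Choose first $\tau$, then $g$, such that:

- $(\tau)$ $\gamma\tau(1+h+ch)\le\frac1{16c}$, so that $\|E_1\|_1\le\frac1{16c}$ by (13);
- $(g_1)$ $\frac c\mu(1+Kr^g)\le\theta$;
- $(g_2)$ $c\varepsilon_g+2c\varepsilon_g(H(1)+c)\le\frac14$;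
- $(g_3)$ $\frac{c\Lambda\varepsilon_g}{\mu-c}+2c\Lambda\varepsilon_g\le\frac1{16c}$.

The claim is that $(AY)_n\in[0,1-s]$ for all $n\ge1$, with $s=\tau\le\frac14$. Note that $N-g=2g^2+5g+4h>3h$, so $YE_2$ and $YE_3$ have no exponents $\le h$. By (12), (14), (15), (16):

- For $1\le n\le h$: $(AY)_n=H_n-\tau H_n\in\{0,1-\tau\}$.
- For $n=N$: $(AY)_N=c+0-(c-\frac12)-(c-\frac12)\Phi_0+(YE_3)_N$. So $|(AY)_N-\frac12|\le c\varepsilon_g+2c\varepsilon_g(H(1)+c)\le\frac14$, and $(AY)_N\in[\frac14,\frac34]$.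
- For every other $n>h$: $Y_n=0$ and $(AY)_n=(YE_1)_n-(c-\frac12)\Phi_{n-N}+(YE_3)_n$. Here $(YE_1)_n\ge0$. If $n-N\in\mathcal B$, then $(YE_3)_n\ge\varepsilon'\ge c\varepsilon_g\ge(c-\frac12)|\Phi_{n-N}|$; otherwise $\Phi_{n-N}=0$ and $(YE_3)_n\ge0$. So $(AY)_n\ge0$. Also $(AY)_n\le c\|E_1\|_1+c\varepsilon_g+2c\varepsilon_g(H(1)+c)\le\frac1{16}+\frac14<\frac12$.

Since $1-s\ge\frac34$, the claim holds.

**Step B5: the real part of $A$.** Let $|x|=1$ and $w=H(x)/x^N$, so $|w|\ge\mu>c$. We claim
$$\operatorname{Re}\frac{x^N}{Y(x)}=\operatorname{Re}\frac1{c+w}=\frac{c+\operatorname{Re}w}{|c+w|^2}\le\frac1{c+\mu}.\tag{17}$$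
Multiplying out, $(c+\operatorname{Re}w)(c+\mu)\le|c+w|^2=c^2+2c\operatorname{Re}w+|w|^2$ is equivalent to $|w|^2-(\mu-c)\operatorname{Re}w-c\mu\ge0$. As $\operatorname{Re}w\le|w|$ and $\mu>c$, the left side is at least $|w|^2-(\mu-c)|w|-c\mu=(|w|-\mu)(|w|+c)\ge0$.

On the circle $V=(1+\Phi)/Y$, so $E_2=-(c-\frac12)\frac{x^N}Y(1+\Phi)$. With (17), $|Y|\ge\mu-c$, (14), and $|E_3|\le\varepsilon'|\mathcal B|\le2c\varepsilon_g\Lambda$,
$$\operatorname{Re}A\ge1-\frac{c-\frac12}{c+\mu}-\frac{c\Lambda\varepsilon_g}{\mu-c}-\|E_1\|_1-2c\varepsilon_g\Lambda .$$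
Since $\mu>c$, $1-\frac{c-1/2}{c+\mu}>1-\frac{c-1/2}{2c}=\frac12+\frac1{4c}$. By $(\tau)$ and $(g_3)$ the remaining terms subtract at most $\frac1{16c}+\frac1{16c}$. Hence
$$\operatorname{Re}A\ge\rho:=\tfrac12+\tfrac1{8c}>\tfrac12\quad\text{on the circle.}$$
All hypotheses of Proposition A hold for $A,Y,s$, and $Y$ has leading coefficient $c$. $\blacksquare$ (Proposition B)

Propositions A and B together give Theorem 1 for every $c\ge2$. For $c=2$ there is thus a CNS polynomial $P$ for which the canonical representative of $-1$ has leading coefficient $2$, and Akiyama's conjecture is false. $\blacksquare$
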